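# A tree-walking language outside every deterministic pebble class

## 1. Launch and search on two five-node trees

Take binary trees whose internal nodes all carry the label $x$ and whose leaves carry one of the four letters $1,2,3,b$. On such a tree we play a one-player game. Choose a leaf with letter $3$ and climb from it to some internal node $z$ above it. Go to the leftmost leaf below $z$ and read leaves from left to right from there on, possibly beyond the subtree of $z$. A leaf $b$ lets you pass to the next leaf, a leaf $2$ ends the play with a win, and a leaf $1$, a leaf $3$, or running out of leaves ends it with a loss.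

Try the trees $x(1,x(2,3))$ and $x(x(1,2),3)$, which have the same leaf word $1\,2\,3$. In the first tree we launch from the leaf $3$ and climb one step; the leftmost leaf below that node is $2$, a win. In the second tree the only internal node above the leaf $3$ is the root; the leftmost leaf is $1$, a loss. So the first tree can be won and the second cannot, and the difference lies only in the bracketing. Leaves $b$ added as padding do no harm: in $x(x(b,1),x(x(b,2),x(3,b)))$ we climb from $3$ to the right child of the root, read $b$, pass, read $2$, and win.

A nondeterministic finite-memory device walking along the edges plays this game directly: it guesses the leaf $3$, guesses $z$, and walks. A deterministic walker would try all choices of $z$ one after another. Here is where that gets stuck. In $x(x(1,3),b)$ there are two nodes $z$ above the leaf $3$. The trial from either of them walks to the leaf $1$ and fails there, and if the state records only the stage of the trial, both failures happen in the same state at the same node. Nothing tells the walker which $z$ it has just tried. One pebble cures this: put it on $z$, run the trial, and after a failure search the tree for the pebble.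

Now make the letters expensive. Read a letter as three bits, "may launch here", "may pass here", "goal here". Then $1,2,3,b$ are (no, no, no), (no, no, yes), (yes, no, no), (no, yes, no). Suppose each bit is presented as a smaller game tree, whose value is whether that game can be won. The nondeterministic walker still needs no pebble: a play uses only answers "yes", so the walker plays a subgame, continues if it wins, and never has to come back from a failure. The deterministic walker must evaluate subgames while its pebble stays on $z$, and it seems to need a fresh pebble for each level of nesting. So we ask whether nondeterministic walking, at unbounded nesting depth, can be replaced by determinism with some fixed number of pebbles.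

## 2. Pebble automata and the inclusion $\mathrm{DPA}\subseteq\mathrm{PA}$

Trees are finite, with nodes labelled in a finite alphabet, and every node has either no child or a left and a right child.

**Definition (pebble automaton).** A *pebble automaton with $n\ge0$ pebbles* has a finite set of states and the pebbles $1,\dots,n$. Each transition performs one action (stay, move to the parent or to a child, drop, or lift) and enters a new state. It depends on the state, on the label of the current node, on the type of the node (root, left child or right child; leaf or internal), and on the set of pebbles lying on the current node. One can move to the parent only from a non-root node, and to a child only from an internal node. A drop of pebble $i$ at the current node is applicable iff the pebbles on the tree are exactly $i+1,\dots,n$. A lift of pebble $i$ is applicable iff the pebbles on the tree are exactly $i,\dots,n$ and pebble $i$ lies on the current node. A run starts at the root in an initial state without pebbles, and the tree is accepted if some run reaches an accepting state. The automaton is *deterministic* if in every configuration at most one transition is applicable.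

So pebbles form a stack. With $n=2$, pebble $2$ must be dropped first, then possibly pebble $1$; pebble $2$ can be lifted only after pebble $1$ has been lifted, and only by going back to its node.

Let $\mathrm{PA}_n$ and $\mathrm{DPA}_n$ be the classes of languages recognized by nondeterministic and deterministic automata with $n$ pebbles, $\mathrm{PA}=\bigcup_n\mathrm{PA}_n$, $\mathrm{DPA}=\bigcup_n\mathrm{DPA}_n$. Automata without pebbles are *tree-walking automata*; $\mathrm{TWA}=\mathrm{PA}_0$. $\mathrm{REG}$ is the class of regular tree languages. For a pebble automaton $A$ and a state $\iota$, let $L(A,\iota)$ be the set of trees accepted when $A$ starts at the root in state $\iota$ without pebbles.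

The question, from the paper "Expressive power of pebble automata", is whether $\mathrm{DPA}\subseteq\mathrm{PA}$ is strict. The problem states as known that $\mathrm{DPA}\subseteq\mathrm{PA}\subsetneq\mathrm{REG}$, that $\mathrm{PA}_n\subsetneq\mathrm{PA}_{n+1}$ and $\mathrm{DPA}_n\subsetneq\mathrm{DPA}_{n+1}$, and that $\mathrm{TWA}\not\subseteq\mathrm{DPA}_n$ for each $n$. The last fact does not settle the question, because its witness may depend on $n$; we need one language that works for all $n$. The only quoted fact that the proof uses is $\mathrm{DPA}\subseteq\mathrm{REG}$, for all finite alphabets.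

**Definition (contexts).** A *$k$-hole context* is a tree in which $k$ leaf positions, numbered from left to right, are holes. "Context" alone means one hole, possibly at the root (the trivial context $\square$). Example: $x(\square,x(\square,+))$ is a two-hole context.

We also recall a textbook fact, the Myhill–Nerode theorem for trees: if $L$ is regular, then the relation "$C[t]\in L\Leftrightarrow C[t']\in L$ for all contexts $C$" on trees has finitely many classes.

## 3. Units, gadgets and signs

We now encode the nested game. Let $\Sigma=\{x,g_1,g_2,+,-\}$.

**Definition (units).** A *level-$0$ unit* is a one-node tree labelled $+$ (positive) or $-$ (negative). A *gadget* over level-$k$ units is $G=g_1(T_1,g_2(T_2,T_3))$ with level-$k$ units $T_1,T_2,T_3$. A *level-$(k+1)$ unit* is a full binary tree with at least one internal node, all internal nodes labelled $x$, in which each leaf is replaced by a gadget over level-$k$ units. "The gadgets" and "the $x$-nodes" of a unit always mean those of this top layer. The unit is *positive* iff the following condition holds; otherwise it is *negative*.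

There are a gadget $\gamma$ with $T_1(\gamma)$ positive and an $x$-node $z$ of the unit above $\gamma$ such that, if $\gamma_1,\gamma_2,\dots$ lists the gadgets of the unit from left to right starting with the leftmost gadget below $z$ (the list may leave the subtree of $z$), then for some $j$
$$T_2(\gamma_1),\dots,T_2(\gamma_{j-1})\ \text{and}\ T_3(\gamma_j)\ \text{are positive.}\tag{1}$$

Let $L_k$ be the set of positive level-$k$ units. The *letters* $1,2,3,b$ of a gadget are the sign triples of $(T_1,T_2,T_3)$:
$$1=(-,-,-),\quad 2=(-,-,+),\quad 3=(+,-,-),\quad b=(-,+,-).\tag{2}$$

Example at level $1$: the gadget $g_1(-,g_2(-,+))$ has letter $2$ and $g_1(+,g_2(-,-))$ has letter $3$. If $G_a$ is the gadget over level-$0$ units with letter $a$, then $x(G_1,x(G_2,G_3))$ is positive and $x(x(G_1,G_2),G_3)$ is negative, by the computation of Section 1.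

**Theorem.**
1. There is a TWA $\mathcal M$ such that $L(\mathcal M)\in\mathrm{TWA}\setminus\mathrm{DPA}$. Hence $\mathrm{DPA}\subsetneq\mathrm{PA}$ and $\mathrm{TWA}\not\subseteq\mathrm{DPA}$.
2. For each $k\ge1$: $L_k\in(\mathrm{TWA}\cap\mathrm{DPA}_k)\setminus\mathrm{DPA}_{k-1}$. Moreover no language in $\mathrm{DPA}_{k-1}$ contains all positive level-$k$ units and no negative one.

## 4. One walking automaton for all levels

$\mathcal M$ has the states $s$ (initial), $d$, $c_\ell,c_r,u_\ell,u_r,f_\ell,f_r$ and the accepting state $\mathrm{acc}$. Think of $s$ as "start here", $c$ as "climbing after a launch", $d$ as "descending in the search", $u$ as "passed", $f$ as "finished with success". "Up in $c$" means: go to the parent, in state $c_\ell$ if the current node is a left child and in $c_r$ if it is a right child; similarly for $u$ and $f$. At the root of the whole tree, "up in $f$" means: enter $\mathrm{acc}$; "up in $c$" and "up in $u$" are not applicable there. The rules, with $*\in\{\ell,r\}$, are the following and no others.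

* At $x$: $s\to$ left child in $s$, or right child in $s$; $d\to$ left child in $d$; $c_*\to$ up in $c$, or left child in $d$; $u_\ell\to$ right child in $d$; $u_r\to$ up in $u$; $f_*\to$ up in $f$.
* At $g_1$: $s\to$ left child in $s$; $d\to$ right child in $d$; $f_\ell\to$ up in $c$; $f_r\to$ up in $f$; $u_r\to$ up in $u$.
* At $g_2$: $d\to$ left child in $s$, or right child in $s$; $f_\ell\to$ up in $u$; $f_r\to$ up in $f$.
* At $+$: $s\to$ up in $f$.

Trace on $x(G_1,x(G_2,G_3))$. From the root in $s$ go right twice; at the $g_1$-node of $G_3$ in $s$, go to its left child $+$, and come back in $f_\ell$. Up in $c$ leads to the inner $x$-node in $c_r$. Turn there to the left child in $d$, the $g_1$-node of $G_2$; go to its $g_2$-node in $d$; choose the right child, $+$, in $s$; come back in $f_r$; go up in $f$ to $g_1$ in $f_r$, to the inner $x$-node in $f_\ell$, to the root in $f_r$; up in $f$ at the root is $\mathrm{acc}$.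

**Lemma 1.** Let $T$ be a unit occurring as the whole tree or as a subunit of a unit. $\mathcal M$ has a run segment that starts at the root of $T$ in $s$, stays in $T$, and ends with "up in $f$" at the root of $T$, iff $T$ is positive. In particular $\mathcal M$ accepts a unit iff it is positive.

*Proof.* We use induction on the level. At level $0$ the node labelled $+$ has the rule $s\to$ up in $f$, and the node labelled $-$ has no rule. Let $T$ have level $k+1$.

**Step 1: subunits.** We show that a subunit works like a test for positivity. A subunit of $T$ is the left child of a $g_1$-node or a child of a $g_2$-node, and the rules for $g_1,g_2$ enter it only in state $s$. Suppose it is left upward, in a state of kind $c$, $u$ or $f$. At $g_1$ the arriving state has index $\ell$, and among those only $f_\ell$ has a rule. At $g_2$, only $f_\ell$ and $f_r$ have rules among the states of kind $c,u,f$. So the run can continue only if the subunit was left by "up in $f$", and by induction this is possible iff the subunit is positive.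

**Step 2: gadgets.** We list the ways through a gadget. The parent of a gadget is an $x$-node of $T$, so the gadget is entered from above only in $s$ or $d$. Entered in $s$, the run goes to $T_1$ in $s$, and by Step 1 it comes back, necessarily in $f_\ell$, iff $T_1$ is positive; then it leaves by "up in $c$". Entered in $d$, it goes to the $g_2$-node in $d$ and chooses $T_2$ or $T_3$. It returns from $T_2$ iff $T_2$ is positive, in $f_\ell$, and goes up in $u$; since $g_2$ is a right child, the state at $g_1$ is $u_r$ and the gadget is left by "up in $u$". It returns from $T_3$ iff $T_3$ is positive, in $f_r$; the state at $g_1$ is $f_r$ and the gadget is left by "up in $f$". There is no other way.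

**Step 3: the whole unit.** We match segments with condition (1). A segment ending with "up in $f$" at the root of $T$ begins in $s$ at the root, so it goes down in $s$ to a gadget $\gamma$ and leaves it in $c$; hence $T_1(\gamma)$ is positive. Then it climbs in $c$ through $x$-nodes above $\gamma$. If it climbed out of $T$, it would leave in $c$, not in $f$; so at some $x$-node $z$ above $\gamma$ it goes to the left child in $d$. In $d$ it goes left until it reaches the leftmost gadget $\gamma_1$ below $z$. A gadget left in $u$ was passed, so its $T_2$ is positive. The rules for $u_\ell,u_r,d$ at $x$ then lead to the next gadget of $T$ from left to right; if there is none, they leave $T$ in $u$, or stop at the root of the whole tree. A gadget left in $f$ has $T_3$ positive, and the run then climbs in $f$ to the root of $T$ and goes up in $f$. So the segment passes $\gamma_1,\dots,\gamma_{j-1}$ and leaves $\gamma_j$ in $f$, which is (1). Conversely, given $\gamma,z,j$ as in (1), all these moves are possible.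

The last sentence of the lemma holds since $\mathrm{acc}$ is entered only by "up in $f$" at the root of the whole tree. $\square$

## 5. Deterministic evaluation with one pebble per level

If we hope for $\mathrm{DPA}=\mathrm{PA}$, we try to determinize $\mathcal M$ as in Section 1, with a pebble on $z$.

**Proposition 2.** For each $k\ge1$, $L_k\in\mathrm{TWA}\cap\mathrm{DPA}_k$.

*Proof.* **Step 1: recognizing level-$k$ units.** We need a deterministic TWA that checks the shape. Assign roles from the root down; the root has role $R_k$.

* A node of role $R_j$, $j\ge1$, must be an internal $x$-node; its children get role $X_j$. A node of role $R_0$ must be a leaf labelled $+$ or $-$.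
* A node of role $X_j$ must be internal, and labelled $x$ (children $X_j,X_j$) or $g_1$ (children $R_{j-1},H_j$).
* A node of role $H_j$ must be internal and labelled $g_2$ (children $R_{j-1},R_{j-1}$).

By the definition of units, a tree is a level-$k$ unit iff no condition is violated. A depth-first traversal checks this. Its state holds the index $j$ of the current node and, on descending, also the kind of role. The index decreases by one exactly along the edges from a $g_1$-node to its left child and from a $g_2$-node to its children. So on the way up the index of the parent follows from the index and type of the child and the label of the parent, and the role of a right child follows from the index and label of its parent. The automaton rejects at the first violation, so all nodes it has passed have been checked and the index stays in $\{0,\dots,k\}$.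

Running this check, returning to the root and then running $\mathcal M$ shows $L_k\in\mathrm{TWA}$, by Lemma 1.

**Step 2: the specification of the evaluation.** We describe deterministic procedures $\mathrm{Eval}_j$, $0\le j\le k$. $\mathrm{Eval}_j$ starts at the root of a level-$j$ unit $V$ with exactly the pebbles $j+1,\dots,k$ on the tree. It stays in $V$, except for looking at the label of the parent of the root of $V$. It uses only pebbles $1,\dots,j$, and it ends at the root of $V$ with those pebbles lifted, knowing the sign of $V$. $\mathrm{Eval}_0$ reads the label.

**Step 3: walking in the top layer.** For $j\ge1$ we collect what can be done in the top layer of $V$ without moving pebbles. The root of $V$ is the $x$-node of $V$ whose parent is labelled $g_1$ or $g_2$ or does not exist. To test this, step to the parent and back, remembering whether the node was a left or a right child.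

The leftmost gadget below an $x$-node is found by going to left children. For the next gadget after a given one, start at its $g_1$-node: while the current node is a right child, go to the parent, and if that parent is the root of $V$, report that there is none; once the current node is a left child, go to its parent, to the right child, and to the leftmost gadget from there.

The preorder successor of an $x$-node $z$ among the $x$-nodes of $V$ is its left child if that is an $x$-node, otherwise its right child if that is an $x$-node. Otherwise climb from $z$: at the root of $V$ there is no successor; from a right child go to the parent and repeat; from a left child inspect its sibling, which is the successor if it is an $x$-node, and otherwise go to the parent and repeat.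

A call of $\mathrm{Eval}_{j-1}$ on $T_1,T_2$ or $T_3$ of a gadget ends at the root of that subunit, from which the automaton returns to the $g_1$-node; the state remembers which of the three was evaluated.

**Step 4: the program.** $\mathrm{Eval}_j$ runs through the $x$-nodes $z$ of $V$ in preorder, and for each $z$ it does the following.

1. It drops pebble $j$ on $z$.
2. It visits the gadgets below $z$ from left to right, starting at $z$ and stopping when it returns to pebble $j$ from the right child, and tests with $\mathrm{Eval}_{j-1}$ whether some $T_1$ is positive.
3. If so, it goes from $z$ to the leftmost gadget below $z$ and repeats: run $\mathrm{Eval}_{j-1}$ on $T_3$, success if positive; otherwise run $\mathrm{Eval}_{j-1}$ on $T_2$, failure if negative; otherwise go to the next gadget of $V$, failure if there is none.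
4. It climbs to the root of $V$, finds pebble $j$ by running through the $x$-nodes of $V$, and lifts it. On success it returns to the root of $V$ and answers "positive". Otherwise it passes to the preorder successor of $z$.

If no $z$ succeeds, it returns to the root of $V$ and answers "negative".

**Step 5: correctness.** We compare with (1). For fixed $z$, a suitable $\gamma$ exists iff some gadget below $z$ has positive $T_1$ (item 2). A suitable $j$ in (1) exists iff the loop in item 3 succeeds: it stops with success at the first gadget of the list with positive $T_3$, provided all earlier ones have positive $T_2$. The stack discipline holds because $\mathrm{Eval}_{j-1}$ is called only while exactly the pebbles $j,\dots,k$ are on the tree. For fixed $k$, the nested program counters are finitely many, and everything is deterministic. Running the check of Step 1 and then $\mathrm{Eval}_k$ at the root gives $L_k\in\mathrm{DPA}_k$. $\square$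

This method spends one pebble per level, while $\mathcal M$ works at all levels at once; with $n$ pebbles the method stops at level $n$. The rest of the notes shows that no deterministic automaton with $n$ pebbles does better.

## 6. The two bracketings of three gadgets

We write $\mathrm{meet}(\gamma,\gamma')$ for the lowest common ancestor of two gadgets. In a unit, the meet of two different gadgets is an $x$-node.

**Lemma 3.** Let $V$ be a unit of level $\ge1$ whose gadgets all have letter $b$, except three gadgets $\gamma_1<\gamma_2<\gamma_3$ (left to right) with letters $1,2,3$. Let $y=\mathrm{meet}(\gamma_2,\gamma_3)$.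

(a) If $\gamma_1$ is not below $y$, then $V$ is positive.

(b) If $\mathrm{meet}(\gamma_1,\gamma_2)$ is strictly below $y$, then $V$ is negative.

*Proof.* (a) Use $\gamma=\gamma_3$ and $z=y$ in (1). The gadgets below $y$ that precede $\gamma_2$ have letter $b$, since $\gamma_1$ is not among them. So their $T_2$ are positive, and $T_3(\gamma_2)$ is positive.

(b) Only $\gamma_3$ has $T_1$ positive, so $\gamma=\gamma_3$. Let $z$ be above $\gamma_3$. As $\gamma_2<\gamma_3$, the gadget $\gamma_2$ lies in the left subtree of $y$ and $\gamma_3$ in the right one. The node $\mathrm{meet}(\gamma_1,\gamma_2)$ is above $\gamma_2$ and strictly below $y$, so it lies in the left subtree, and hence so does $\gamma_1$. If $z$ is $y$ or above $y$, then the list starting at the leftmost gadget below $z$ has $\gamma_1$ as its first gadget whose letter is not $b$. If $z$ is strictly below $y$, then $z$ lies in the right subtree of $y$, and the first such gadget is $\gamma_3$. In both cases the gadgets before it have letter $b$, so their $T_3$ is negative, and at that gadget, of letter $1$ or $3$, both $T_2$ and $T_3$ are negative. So no index as in (1) exists. $\square$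

## 7. Deterministic devices and a three-hole swap

For a pebbleless walker, a context with holes is a black box with one port at the top and one port per hole. We want conditions under which the brackets $(1,(2,3))$ and $((1,2),3)$ give the same black box.

**Definition (devices).** A *device* with port set $\Pi$ over a finite set $X$ is a partial map $\tau$ on $\Pi\times X$: $\tau(j,p)=(k,q)$ means that a token entering through port $j$ in state $p$ leaves through port $k$ in state $q$. Devices are composed by *connecting* ports in pairs and following the token: leaving through a connected port in state $q$ means entering through its partner in state $q$. *Closing* port $i$ with a partial map $\varphi:X\rightharpoonup X$ means that whenever the token leaves through $i$ in state $q$, it re-enters through $i$ in state $\varphi(q)$. The result is undefined if some application is undefined or if the process is infinite. Write $\tau[i]$ for the result of closing $i$ with a fixed $\varphi$. Connections and closings may be performed in any order, since every order describes the same token run.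

Let $\vartheta$ be a device with ports $U,L,R$. The device $\vartheta_L$ is obtained by connecting port $L$ of an upper copy of $\vartheta$ to port $U$ of a lower copy; its ports are $U$, then $1,2$ ($=L,R$ of the lower copy) and $3$ ($=R$ of the upper copy). The device $\vartheta_R$ is obtained by connecting $R$ of the upper copy to $U$ of the lower copy; its ports are $U$, then $1$ ($=L$ of the upper copy) and $2,3$ ($=L,R$ of the lower copy).

Example (depth-first search). Let $X=\{d,u\}$, $\vartheta(U,d)=(L,d)$, $\vartheta(L,u)=(R,d)$, $\vartheta(R,u)=(U,u)$, all else undefined. Then $\vartheta_L$ and $\vartheta_R$ are both the map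
$$(U,d)\mapsto(1,d),\quad(1,u)\mapsto(2,d),\quad(2,u)\mapsto(3,d),\quad(3,u)\mapsto(U,u).$$
For instance, in $\vartheta_L$ the token $(2,u)$ leaves the lower copy by $(U,u)$, enters the upper copy by $(L,u)$ and leaves by $(R,d)$, which is $(3,d)$. Let $\varphi(d)=u$. Closing both $L$ and $R$ of $\vartheta$ gives $d\mapsto u$ from $U$ to $U$, which is $\varphi$. Closing any one of the ports $1,2,3$ of the displayed map gives back $\vartheta$ on the remaining two.

These two properties are what a finiteness argument can provide. For $\tau\in\{\vartheta_L,\vartheta_R\}$ and $i\in\{1,2,3\}$:

(H1) closing both $L$ and $R$ of $\vartheta$ with $\varphi$ gives $\varphi$ (from $U$ to $U$);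

(H2) $\tau[i]=\vartheta$, where the two remaining ports of $1,2,3$, in increasing order, are named $L,R$.

The first thing to try is to conclude $\vartheta_L=\vartheta_R$ by algebra: the two devices look the same through any two of their three holes. This stops working if devices may be relations. Let $X=\{c,d,u\}$, let $\varphi$ be $d\mapsto u$, and let $\vartheta$ be
$$\begin{aligned}&(U,d)\to(L,d);\quad (L,c)\to(U,c),(L,d);\quad (L,u)\to(R,d);\\&(R,c)\to(U,c),(L,d),(R,d);\quad (R,u)\to(U,u),\end{aligned}$$
with no other pairs. This is the game of Section 1 with the states of $\mathcal M$: from $R$ in state $c$, one may go on climbing, or turn at a node above $L$ and $R$, or turn at a node just above $R$. Following the tokens, $\vartheta_L$ is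
$$\begin{aligned}&(U,d)\to(1,d);\quad(1,c)\to(U,c),(1,d);\quad(1,u)\to(2,d);\quad(2,c)\to(U,c),(1,d),(2,d);\\&(2,u)\to(3,d);\quad(3,c)\to(U,c),(1,d),(3,d);\quad(3,u)\to(U,u),\end{aligned}$$
and $\vartheta_R$ is the same except that $(3,c)\to(U,c),(1,d),(2,d),(3,d)$. (H1) holds: $(U,d)\to(L,d)$, re-enter in $u$, then $(R,d)$, re-enter in $u$, then $(U,u)$. Closing port $1$ replaces the output $(1,d)$ by $(2,d)$, closing $2$ replaces $(2,d)$ by $(3,d)$, and closing $3$ replaces $(3,d)$ by $(U,u)$. After closing $1$, the input $(3,c)$ leads in both relations to $(U,c),(2,d),(3,d)$; after closing $2$, in both to $(U,c),(1,d),(3,d)$; after closing $3$, it is no longer an input. The remaining inputs give $\vartheta$ in the same way: after closing $1$ we have $(U,d)\to(2,d)$ and $(2,c)\to(U,c),(2,d)$; after closing $2$ we have $(1,u)\to(3,d)$; after closing $3$ we have $(2,u)\to(U,u)$; all other entries stay as listed. So (H2) holds, and yet $\vartheta_L\ne\vartheta_R$. The extra pair $(3,c)\to(2,d)$ is the winning play in $x(1,x(2,3))$. Hence determinism must enter the proof, and the next lemma is where it enters.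

**Lemma 4.** Let $\vartheta$ be a device (a partial map) with ports $U,L,R$ over a finite set $X$, and let $\varphi:X\rightharpoonup X$ be such that (H1) and (H2) hold. Then $\vartheta_L=\vartheta_R$.

The plan: a disagreement forces the run with all holes filled by $\varphi$ into a cycle that never leaves through $U$. Following the token inside $\vartheta_L$ or $\vartheta_R$, we then find a state $p$ with $\varphi(p)$ defined from which the filled run falls into this cycle, against (H1).

*Proof.* Let $\tau\in\{\vartheta_L,\vartheta_R\}$. For a port $j\ne i$ write $j_i$ for the name of $j$ after closing $i$; so $U_i=U$, and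
$$2_1=L,\ 3_1=R;\qquad 1_2=L,\ 3_2=R;\qquad 1_3=L,\ 2_3=R.$$

**Step 1: two tools.** We first record how $\tau$ and $\varphi$ are visible in $\vartheta$. Closing a port that the token does not leave through changes nothing, so (H2) gives the following.

(O) If $\tau(j,p)=(k,q)$ and $i\notin\{j,k\}$, then $\vartheta(j_i,p)=(k_i,q)$. If $\tau(j,p)$ is undefined, then $\vartheta(j_i,p)$ is undefined for all $i\neq j$.

The *closed run* of $\vartheta$ is the run with both $L,R$ closed by $\varphi$. We start it from an input, or from an output $(L,q)$ or $(R,q)$, that is, from the input $(L,\varphi(q))$ or $(R,\varphi(q))$. By (H1), $\varphi(p)$ is defined iff the closed run from input $(U,p)$ leaves through $U$, and then it leaves in state $\varphi(p)$. Two consequences: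

(F1) if $\vartheta(U,p)=(U,s)$, then $\varphi(p)=s$;

(F2) if $\vartheta(U,p)$ is an output $(L,q)$ or $(R,q)$ from which the closed run never leaves through $U$, then $\varphi(p)$ is undefined.

**Step 2: inputs at $U$.** We show that $\tau(U,\cdot)$ is determined by $\vartheta$. By (O), $\tau(U,p)=(1,q)$ gives $\vartheta(U,p)=(L,q)$; the value $(3,q)$ gives $(R,q)$; the value $(U,q)$ gives $(U,q)$; undefined gives undefined. The value $(2,q)$ would give both $\vartheta(U,p)=(L,q)$ (with $i=1$) and $\vartheta(U,p)=(R,q)$ (with $i=3$), which is impossible. So $\vartheta_L$ and $\vartheta_R$ agree at $U$.

**Step 3: inputs at port $1$; the cycle.** We suppose a disagreement and produce a closed run that never leaves. By (O), $\tau(1,p)=(1,q)$, $(U,q)$ or undefined gives $\vartheta(L,p)=(L,q)$, $(U,q)$ or undefined respectively; the value $(2,q)$ (take $i=3$) and the value $(3,q)$ (take $i=2$) both give $(R,q)$. So if $\vartheta_L(1,p)\neq\vartheta_R(1,p)$, then $\vartheta(L,p)=(R,q)$ for some $q$, and with $\{\tau,\tau'\}=\{\vartheta_L,\vartheta_R\}$ we have $\tau(1,p)=(2,q)$ and $\tau'(1,p)=(3,q)$.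

By (H2), $\tau[2](1,p)=(3,q)$. So there are $q_0=q,q_1,\dots,q_m$ with all $\varphi(q_k)$ defined, $\tau(2,\varphi(q_k))=(2,q_{k+1})$ for $k<m$, and $\tau(2,\varphi(q_m))=(3,q)$. By (O) with $i=1$,
$$\vartheta(L,\varphi(q_k))=(L,q_{k+1})\ (k<m),\qquad\vartheta(L,\varphi(q_m))=(R,q).$$
By (H2), $\tau'[3](1,p)=(2,q)$. So there are $r_0=q,r_1,\dots,r_l$ with all $\varphi(r_k)$ defined, $\tau'(3,\varphi(r_k))=(3,r_{k+1})$ for $k<l$, and $\tau'(3,\varphi(r_l))=(2,q)$. By (O) with $i=1$,
$$\vartheta(R,\varphi(r_k))=(R,r_{k+1})\ (k<l),\qquad\vartheta(R,\varphi(r_l))=(L,q).$$
So the closed run from output $(L,q)$ reaches output $(R,q)$, and from $(R,q)$ it reaches $(L,q)$. As it is deterministic, from either of them it never leaves through $U$.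

**Step 4: inputs at port $1$; the contradiction.** We find a state that falls into this cycle although $\varphi$ is defined there. Follow $\vartheta_R$ from $(1,p)$. Port $1$ is $L$ of the upper copy, which outputs $(R,q)=(R,r_0)$; the token enters the lower copy at $(U,r_0)$. If $\vartheta(U,r_0)=(U,s)$, then $s=\varphi(r_0)$ by (F1), and the upper copy next outputs $\vartheta(R,\varphi(r_0))$, which is $(R,r_1)$, or $(L,q)$ if $l=0$; and so on. If $\vartheta(U,r_k)$ had the form $(U,\cdot)$ for all $k\le l$, the upper copy would finally output $(L,q)$, and the token would leave through port $1$; but $\vartheta_R(1,p)\in\{(2,q),(3,q)\}$. So there is a first exceptional $k\le l$. Since $\vartheta_R(1,p)$ is defined, $\vartheta(U,r_k)$ is defined, and it leads out of $\vartheta_R$ through port $2$ or $3$, in state $q$; thus it equals $(L,q)$ or $(R,q)$. By Step 3 and (F2), $\varphi(r_k)$ is undefined, a contradiction. So $\vartheta_L$ and $\vartheta_R$ agree at port $1$.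

**Step 5: inputs at port $3$.** This follows by symmetry. Exchanging the names $L\leftrightarrow R$ in $\vartheta$ exchanges $\vartheta_L\leftrightarrow\vartheta_R$ together with the ports $1\leftrightarrow3$ (port $2$, the inner one, stays), and it preserves (H1) and (H2). So the statement at port $3$ is the statement at port $1$ for the exchanged device.

**Step 6: inputs at port $2$; the cycle.** We again derive a cycle from a disagreement. By (O) with $i=1$ and $i=3$:

* $\tau(2,p)=(2,q)$ gives $\vartheta(L,p)=(L,q)$ and $\vartheta(R,p)=(R,q)$;
* $\tau(2,p)=(U,q)$ gives $\vartheta(L,p)=\vartheta(R,p)=(U,q)$;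
* $\tau(2,p)$ undefined gives both undefined;
* $\tau(2,p)=(1,q)$ gives $\vartheta(R,p)=(L,q)$;
* $\tau(2,p)=(3,r)$ gives $\vartheta(L,p)=(R,r)$.

Any two different values contradict each other, except a pair $(1,q),(3,r)$. So if $\vartheta_L(2,p)\neq\vartheta_R(2,p)$, then with $\{\tau,\tau'\}=\{\vartheta_L,\vartheta_R\}$ we have $\tau(2,p)=(1,q)$ and $\tau'(2,p)=(3,r)$, and $\vartheta(R,p)=(L,q)$, $\vartheta(L,p)=(R,r)$.

By (H2), $\tau[1](2,p)=(3,r)$. So there are $q_0=q,\dots,q_m$ with all $\varphi(q_k)$ defined, $\tau(1,\varphi(q_k))=(1,q_{k+1})$ for $k<m$ and $\tau(1,\varphi(q_m))=(3,r)$. By (O) with $i=2$,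
$$\vartheta(L,\varphi(q_k))=(L,q_{k+1})\ (k<m),\qquad\vartheta(L,\varphi(q_m))=(R,r).$$
By (H2), $\tau'[3](2,p)=(1,q)$. So there are $r_0=r,\dots,r_l$ with all $\varphi(r_k)$ defined, $\tau'(3,\varphi(r_k))=(3,r_{k+1})$ for $k<l$ and $\tau'(3,\varphi(r_l))=(1,q)$. By (O) with $i=2$,
$$\vartheta(R,\varphi(r_k))=(R,r_{k+1})\ (k<l),\qquad\vartheta(R,\varphi(r_l))=(L,q).$$
So the closed run from output $(L,q)$ reaches $(R,r)$ and then $(L,q)$ again; it never leaves through $U$.

**Step 7: inputs at port $2$; the contradiction.** We look for a state falling into this cycle by following $\vartheta_L$ from $(3,p)$. As $\vartheta(R,p)=(L,q)$, (O) gives $\vartheta_L(3,p)\in\{(1,q),(2,q)\}$: a value $(3,s)$ or $(U,s)$, or undefinedness, would make $\vartheta(R,p)$ equal to $(R,s)$, $(U,s)$, or undefined, and in $(1,\cdot)$ or $(2,\cdot)$ the state must be $q$ (use $i=2$ and $i=1$). Port $3$ is $R$ of the upper copy, which first outputs $(L,q)=(L,q_0)$, and the token enters the lower copy at $(U,q_0)$. As in Step 4, while $\vartheta(U,q_k)=(U,s)$ we have $s=\varphi(q_k)$, and the upper copy continues with $\vartheta(L,\varphi(q_k))$. If this happened for all $k\le m$, the upper copy would output $(R,r)$ and the token would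 leave by $(3,r)$, a contradiction. So at a first exceptional $k\le m$ the token leaves through port $1$ or $2$, and $\vartheta(U,q_k)\in\{(L,q),(R,q)\}$.

If $\vartheta(U,q_k)=(L,q)$, then Step 6 and (F2) show that $\varphi(q_k)$ is undefined, a contradiction. So $\vartheta(U,q_k)=(R,q)$ and $\vartheta_L(3,p)=(2,q)$. By (H2), $\vartheta_L[2](3,p)$ corresponds to $\vartheta(R,p)=(L,q)$, so it equals $(1,q)$. Hence there are $y_0=q,\dots,y_N$ with all $\varphi(y_j)$ defined, $\vartheta_L(2,\varphi(y_j))=(2,y_{j+1})$ for $j<N$ and $\vartheta_L(2,\varphi(y_N))=(1,q)$. By (O) with $i=3$, $\vartheta(R,\varphi(y_j))=(R,y_{j+1})$ for $j<N$ and $\vartheta(R,\varphi(y_N))=(L,q)$. So the closed run from output $(R,q)$ reaches $(L,q)$ and never leaves. By (F2), $\varphi(q_k)$ is undefined, a contradiction. $\square$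

## 8. Pebble phases as languages of automata with one pebble fewer

**Proposition 5.** Let $n\ge0$, $\Gamma\supseteq\Sigma$ a finite alphabet, $A$ a deterministic pebble automaton with $n$ pebbles over $\Gamma$. There are level-$(n+1)$ units $T^+$ (positive) and $T^-$ (negative) over $\Sigma$ such that for every context $C$ over $\Gamma$ and every state $\iota$ of $A$: $C[T^+]\in L(A,\iota)\iff C[T^-]\in L(A,\iota)$.

The proof is by induction on $n$; for $n\ge1$ we assume the statement for $n-1$, for all alphabets and automata. The automaton looks at the tree in two ways. While no pebble is on the tree, it is a finite-memory walker; it may read letters of gadgets, but Lemma 4 will blind it to the bracketing. While pebble $n$ is on the tree, it is an automaton with $n-1$ pebbles on a tree with one marked node; such an automaton may well see the bracketing, but by induction it cannot read the letters. The work lies in making the two statements fit together. Let $Q$ be the state set of $A$.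

**Step 1: the outcome of a pebble phase.** We give a name to what happens between a drop and a lift of pebble $n$. Let $n\ge1$. For a tree $t$ over $\Gamma$, a node $y$ and $p\in Q$, start $A$ at $y$ in state $p$ with exactly pebble $n$ on the tree, at $y$. Let $\rho(t,y,p)$ be

* $q\in Q$, if pebble $n$ is eventually lifted, the state right after the first such lift is $q$, and no accepting state occurs before that lift;
* $\mathrm{acc}$, if an accepting state (possibly $p$) is reached before pebble $n$ is lifted;
* $\bot$ otherwise.

After the lift the head is again at $y$. Example with $n=1$: let the only rules with the pebble on the tree be, from $p$ at a left child, go to the parent in $p'$; from $p'$ at a node labelled $x$, go to the left child in $p''$; from $p''$ on the pebble, lift it into $q$; with $p,p',p''$ not accepting. Then $\rho(t,y,p)$ is $q$ if $y$ is the left child of a node labelled $x$, and $\bot$ otherwise. Note that the outcome can depend on what lies above $y$.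

**Step 2: the phase is decided with $n-1$ pebbles.** This step makes the induction hypothesis applicable to phases. Let $\Gamma'=\Gamma\times\{0,1\}$, with $a\in\Gamma$ identified with $(a,0)$. For a tree $t$ over $\Gamma$ let $t^y$ be $t$ with $y$ marked by $1$; similarly for contexts.

**Claim 6.** There is a deterministic automaton $A'$ with $n-1$ pebbles over $\Gamma'$ having states $\iota_{p,o}$ ($p\in Q$, $o\in Q\cup\{\mathrm{acc}\}$) such that for all $t,y$: $t^y\in L(A',\iota_{p,o})\iff\rho(t,y,p)=o$.

*Proof.* The states are $\iota_{p,o},\mathrm{up}_{p,o},\mathrm{sib}_{p,o}$, the simulation states $(q,i,o)$ with $q\in Q$ and $0\le i\le n-1$, and one accepting state $\top$.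

The first three kinds search for the mark in preorder. In $\iota_{p,o}$: at a marked node stay and enter $(p,0,o)$; at an unmarked internal node go to the left child in $\iota_{p,o}$; at an unmarked leaf stay and enter $\mathrm{up}_{p,o}$. In $\mathrm{up}_{p,o}$: at a left child go to the parent in $\mathrm{sib}_{p,o}$; at a right child go to the parent in $\mathrm{up}_{p,o}$; at the root stop. In $\mathrm{sib}_{p,o}$: go to the right child in $\iota_{p,o}$. On $t^y$ this finds $y$.

The state $(q,i,o)$ means that $A$ is in state $q$ with exactly the pebbles $n-i,\dots,n$ on the tree, pebble $n$ being represented by the mark. If $q$ is accepting, enter $\top$ if $o=\mathrm{acc}$, and stop otherwise. If $q$ is not accepting, let $(a,\epsilon)$ be the label of the current node and $V'$ the set of pebbles seen on it; let $V=V'\cup\{n\}$ if $\epsilon=1$ and $V=V'$ otherwise. Whether a transition of $A$ is applicable depends only on $q$, $a$, the type of the node, $V$, and the set $\{n-i,\dots,n\}$. If no configuration of $A$ has these data, $A'$ stops. Otherwise, as $A$ is deterministic, at most one transition of $A$ is applicable for these data; if there is none, $A'$ stops. A stay or a move into $q'$ is executed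 with new state $(q',i,o)$. A drop must concern pebble $n-i-1\ge1$; it is executed with new state $(q',i+1,o)$. A lift must concern pebble $n-i$. If $i\ge1$, it is executed with new state $(q',i-1,o)$. If $i=0$, this is the lift of pebble $n$, and $A'$ enters $\top$ if $o=q'$ and stops otherwise.

There is at most one rule for each state and local view, so $A'$ is deterministic. On $t^y$, started in $\iota_{p,o}$, it reaches $(p,0,o)$ at $y$ and then copies the run of $A$ step by step, with pebbles $1,\dots,n-1$ at the same places. If $A$ reaches an accepting state before lifting pebble $n$, then $A'$ accepts iff $o=\mathrm{acc}$. If $A$ lifts pebble $n$ into $q'$ without having reached an accepting state, then $A'$ accepts iff $o=q'$. If neither happens, $A'$ never enters $\top$. This is the claimed equivalence. $\square$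

**Step 3: finitely many classes.** We record what phases can see. Apply the induction hypothesis to $A'$ over $\Gamma'$: there are a positive level-$n$ unit $P^+$ and a negative level-$n$ unit $P^-$ over $\Sigma$ that are indistinguishable by all $L(A',\iota)$ in all contexts over $\Gamma'$. For trees over $\Gamma'$ let $t\equiv t'$ iff for all contexts $C$ over $\Gamma'$ and all states $\iota$ of $A'$, $C[t]\in L(A',\iota)\Leftrightarrow C[t']\in L(A',\iota)$. This is a congruence: $t\equiv t'$ implies $C[t]\equiv C[t']$. It has finite index, because the finitely many languages $L(A',\iota)$ lie in $\mathrm{DPA}\subseteq\mathrm{REG}$ and each contributes finitely many classes. Let $M$ be the finite set of classes and $[t]$ the class of $t$. Replacing one argument at a time, we see that every $k$-hole context $E$ over $\Gamma'$ induces a map $E(\cdot):M^k\to M$ with $[E[t_1,\dots,t_k]]=E([t_1],\dots,[t_k])$. We have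
$$[P^+]=[P^-],\qquad\text{and }\rho(t,y,p)\text{ depends only on }[t^y]\text{ and }p,\tag{3}$$
the latter by Claim 6 with the trivial context.

If $n=0$, let $P^\pm$ be the one-node trees $+$ and $-$, and let $M$ have one element, the class of all trees; there are no drop transitions.

## 9. Walkers in frames and their composition

Put $Q^+=Q\cup\{\mathrm{acc}\}$. We want to contract each pebble phase to one step and then study pieces of the tree separately. For a piece we must know the type of its root and how phases started inside it end.

**Definition (frames).** A *frame* is $\alpha=(\sigma,h)$ with $\sigma\in\{\text{root},\text{left},\text{right}\}$ and $h:M\times Q\to Q\cup\{\mathrm{acc},\bot\}$. There are finitely many frames. The number $h(m,p)$ should be read as "the outcome of a phase started in state $p$ at a node inside the piece, if the piece with that node marked has class $m$". In the example of Step 1, a drop at the root of a subtree may return or not, depending on the node above; $h$ carries this information. For $n=0$ only $\sigma$ matters.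

**Definition (walker).** For a tree $t$ over $\Gamma$ and a frame $\alpha=(\sigma,h)$, the *walker* moves on configurations $(y,q)$ with $y\in t$ and $q\in Q^+$. If $q$ is $\mathrm{acc}$ or accepting, it goes to the parent in state $\mathrm{acc}$ and, at the root of $t$, exits upward in state $\mathrm{acc}$ (even if $\sigma=\text{root}$). Otherwise it applies the transition of $A$ applicable at $y$ in state $q$ with no pebbles on the tree, where the root of $t$ is treated as a node of type $\sigma$. Stays and moves are executed; moving up from the root of $t$ is an exit, and it is impossible if $\sigma=\text{root}$. A drop, necessarily of pebble $n$, going to state $p$ is replaced by the step to $(y,h([t^y],p))$. The walker stops if this value is $\bot$ or if no transition applies. Let $\beta_\alpha(t):Q^+\rightharpoonup Q^+$ map the entry state at the root of $t$ to the exit state (undefined if there is no exit).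

**Step 4: the frame of the whole tree.** We express acceptance through a walker. Let $\varepsilon=(\text{root},h_\varepsilon)$ with $h_\varepsilon([t^y],p)=\rho(t,y,p)$ for trees $t$ over $\Gamma$, well defined by (3), and $h_\varepsilon=\bot$ on classes not of the form $[t^y]$; for $n=0$ let $h_\varepsilon$ be constantly $\bot$. In frame $\varepsilon$ the walker follows the run of $A$ on $t$, with each phase between a drop and the corresponding lift of pebble $n$ contracted to one step. It exits only in state $\mathrm{acc}$, namely exactly when $A$ accepts: a phase with outcome $\mathrm{acc}$ sends it to $\mathrm{acc}$, and a phase with outcome $\bot$ contains no accepting state and never ends with a lift. Hence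
$$t\in L(A,\iota)\iff\beta_\varepsilon(t)(\iota)=\mathrm{acc}.\tag{4}$$

**Step 5: contexts as devices.** We define the same data for pieces with holes. Let $E$ be a $k$-hole context over $\Gamma$ whose root is not a hole, $\alpha=(\sigma,h)$ a frame, and $\kappa\in M^k$ a tuple of classes attached to the holes. The frame of hole $i$ is $\alpha\cdot_i(E,\kappa)=(\sigma_i,h_i)$, where $\sigma_i$ is the side (left or right child) of hole $i$ and
$$h_i(m,p)=h\big(E(\kappa_1,\dots,\kappa_{i-1},m,\kappa_{i+1},\dots,\kappa_k),p\big).$$
The device $\delta_\alpha(E,\kappa)$ with ports $U,1,\dots,k$ over $Q^+$ describes the walker inside $E$. Input $(U,p)$ means entering at the root in state $p$; input $(i,p)$ means arriving from hole $i$ at its parent in state $p$. The output is the first exit: $(U,q)$ for an exit upward in state $q$, and $(i,q)$ for a move into hole $i$ in state $q$. The root of $E$ is treated as being of type $\sigma$, and drops at $y\in E$ going to $p$ are resolved by $h(E^y(\kappa_1,\dots,\kappa_k),p)$.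

Example with $n=0$. Let $A$ do depth-first search: at an internal node, $d\to$ left child in $d$, $u_\ell\to$ right child in $d$, $u_r\to$ up in $u$; at a leaf, $d\to$ up in $u$ ("up" as in Section 4, not applicable at the root). Let $E=x(\square,\square)$. Every input arrives at the one $x$-node, so for every port $j$ the device sends $(j,d)$ to $(1,d)$, $(j,u_\ell)$ to $(2,d)$ and $(j,\mathrm{acc})$ to $(U,\mathrm{acc})$. In a frame with $\sigma=\text{left}$ it sends $(j,u_r)$ to $(U,u_\ell)$; with $\sigma=\text{right}$, to $(U,u_r)$; with $\sigma=\text{root}$, $(j,u_r)$ has no image. So the same context has different devices in different frames.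

**Lemma 7 (composition).** Let each hole $i$ of $E$ be filled with an object $E_i$ that is a tree or a context whose root is not a hole (with classes $\lambda^{(i)}$ attached to its holes), or be left open with class $\kappa_i$. For a hole filled with a context let $\kappa_i=E_i(\lambda^{(i)})$, for a hole filled with a tree let $\kappa_i=[E_i]$. Let $F$ be the resulting object and $\alpha_i=\alpha\cdot_i(E,\kappa)$. Then:

(C1) the frame in $F$ of hole $j$ of $E_i$ is $\alpha_i\cdot_j(E_i,\lambda^{(i)})$, and the frame in $F$ of an open hole $i$ of $E$ is $\alpha_i$;

(C2) the device of $F$ in frame $\alpha$ (or $\beta_\alpha(F)$, if $F$ is a tree) is obtained from $\delta_\alpha(E,\kappa)$ by connecting port $i$ to port $U$ of $\delta_{\alpha_i}(E_i,\lambda^{(i)})$ for each $i$ filled with a context, and closing port $i$ with $\beta_{\alpha_i}(E_i)$ for each $i$ filled with a tree.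

*Proof.* (C1) The sides agree. The class of $F$ with $m$ in hole $j$ of $E_i$ is $E(\kappa_1,\dots,E_i(\dots,m,\dots),\dots,\kappa_k)$; applying $h$ gives $h_i(E_i(\dots,m,\dots),p)$. The second statement is immediate from the definition.

(C2) Consider the walker in $F$ in frame $\alpha$. At a node $y$ of $E$ it makes the step of the walker of $\delta_\alpha(E,\kappa)$: label, type and internal/leaf status are the same, and the class of $F^y$ is $E^y(\kappa_1,\dots,\kappa_k)$. At a node $y$ of $E_i$ it makes the step of the walker in $E_i$ in frame $\alpha_i$. Indeed the root of $E_i$ has type $\sigma_i$ in $F$, because a hole is not the root of $E$; the other nodes have the same type; $\mathrm{acc}$ and accepting states are treated in the same way; and a drop at $y$ is resolved by $h(E(\kappa_1,\dots,m,\dots,\kappa_k),p)=h_i(m,p)$, where $m$ is the class of $E_i^y$ with its attached classes. A move into hole $i$ in state $q$ is an entry at the root of $E_i$ in state $q$, and an upward exit from $E_i$ in state $q$ is an arrival from hole $i$ at its parent in state $q$. So the walker's run in $F$ is the token run of the connected devices; it is infinite or stopped iff the token run is infinite or undefined somewhere.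 $\square$

**Step 6: reduction to one finite invariant.** We can now say what has to be built. Set $\Phi(t)=([t],(\beta_\alpha(t))_\alpha)$ for trees $t$ over $\Gamma$; it takes finitely many values. By (C2), $\Phi(E[t_1,\dots,t_k])$ is determined by $E$ and $\Phi(t_1),\dots,\Phi(t_k)$. In particular $\Phi(T^+)=\Phi(T^-)$ implies $\Phi(C[T^+])=\Phi(C[T^-])$ for all contexts $C$ over $\Gamma$, and then (4) gives $C[T^+]\in L(A,\iota)\Leftrightarrow C[T^-]\in L(A,\iota)$. So it suffices to construct a positive and a negative level-$(n+1)$ unit $T^+,T^-$ with $\Phi(T^+)=\Phi(T^-)$.

## 10. Contexts that absorb their fillings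

The units we are after are $x(Z^1,x(Z^2,Z^3))$ and $x(x(Z^1,Z^2),Z^3)$, with $Z^a$ containing one gadget of letter $a$, padded so that (H1) and (H2) hold.

**Step 7: a uniform filling $Z$ and a two-hole context $D$.** We look for a filling that reproduces itself, for (H1). For $a\in\{1,2,3,b\}$ let $G(a)$ be the gadget whose subunits are $P^\pm$ according to the sign triple (2) of $a$. As $[P^+]=[P^-]$, the class $[G(a)]$ does not depend on $a$. Let $t_0=G(b)$ and $t_{i+1}=x(t_i,t_i)$. As $\Phi(t_{i+1})$ is determined by $\Phi(t_i)$ and $\Phi$ has finitely many values, there are $N,\pi\ge1$ with $\Phi(t_{N+\pi})=\Phi(t_N)$. Put $Z=t_N$ and $z=[Z]$. Let $Z^a$ be $Z$ with its leftmost gadget replaced by $G(a)$; then $[Z^a]=z$. Let $D$ be the two-hole context obtained from $t_{N+\pi}$ by making holes at the addresses $0^\pi$ and $10^{\pi-1}$ ($0$ = left, $1$ = right). The subtrees there are $t_N$, so $D[Z,Z]=t_{N+\pi}$ and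
$$\Phi(D[Z,Z])=\Phi(Z),\qquad\text{in particular } D(z,z)=z.\tag{5}$$
One hole of $D$ lies in the left and the other in the right subtree of its root. If $\pi=1$, then $D=x(\square,\square)$.

**Step 8: the replacement rule.** We fix a convention under which pieces can be exchanged. From now on only trees of class $z$ are put into holes of contexts built from $D$ and $Z$, and the class attached to every open hole is $z$. By (5) all these objects have class $z$ as well. We write $\alpha\cdot_iE$ and $\delta_\alpha(E)$, with $\kappa=(z,\dots,z)$ understood, and $\alpha\cdot K$ if $K$ has one hole. For a one-hole context $K$ (root not a hole) let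
$$\theta(K)=\big((\alpha\cdot K)_\alpha,(\delta_\alpha(K))_\alpha\big).$$
For the composition $KK'=K[K']$, Lemma 7 shows that $\alpha\cdot(KK')=(\alpha\cdot K)\cdot K'$ and that $\delta_\alpha(KK')$ is obtained by connecting $\delta_\alpha(K)$ and $\delta_{\alpha\cdot K}(K')$. So $\theta(KK')$ is determined by $\theta(K)$ and $\theta(K')$, and we write $\theta(K)\theta(K')=\theta(KK')$. Moreover:

(Rep) Replacing a one-hole context inside a larger context by another with the same $\theta$, or a plugged tree by another with the same $\Phi$, changes neither the frames of the open holes nor the device of the whole.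

Indeed, all classes occurring at holes are $z$ before and after the replacement, so frames of holes outside the replaced part are unchanged. Frames of holes below a replaced context are unchanged since $\theta$ contains $\alpha\cdot K$ for all $\alpha$. Hence the devices or behaviours being connected are unchanged as well. If the whole is a tree, the same reasoning applies to its $\Phi$.

**Step 9: a semigroup and its minimal left ideal.** We need one-hole contexts that swallow what is put below them. Let $D_0=D[\square,Z]$ and $D_1=D[Z,\square]$; for $w\in\{0,1\}^+$ let $D_w$ be the composition of the $D_{w_i}$, first letter outermost. (If $\pi=1$, then $D_{01}=x(x(Z,\square),Z)$.) By (5) and induction on $|w|$, $\Phi(D_w[Z])=\Phi(Z)$. The relation $\theta(D_w)=\theta(D_{w'})$ is a congruence of finite index on $\{0,1\}^+$, since $\theta(D_{ww'})=\theta(D_w)\theta(D_{w'})$ and $\theta$ takes finitely many values. Let $\mathbb S=\{\theta(D_w):w\in\{0,1\}^+\}$, a finite semigroup. Being finite, it has a minimal left ideal $J$ (a minimal nonempty set with $\mathbb SJ\subseteq J$). Also there is $\omega\ge2$ such that $s^\omega$ is idempotent for all $s\in\mathbb S$: each $s$ has an idempotent power $s^{k_s}$,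 and $\omega=2\prod_sk_s$ works. Choose a word $v$ with $\theta(D_v)\in J$ and put, for $i=0,1$,
$$v_i=v(iv)^{\omega-1},\qquad w_i=iv_i=(iv)^\omega,\qquad e_i=\theta(D_{w_i}).$$
The $e_i$ are idempotent. The elements $e_0,e_1,\theta(D_{v_0}),\theta(D_{v_1})$ lie in $\mathbb S\,\theta(D_v)\subseteq J$, as the words end in $v$ and have letters before it. For $i=0,1$, $\mathbb Se_i$ is a left ideal contained in $J$, so $\mathbb Se_i=J$. Hence each $s\in J$ is $s=r\,e_i$ with $r\in\mathbb S$, and $se_i=re_ie_i=re_i=s$. So
$$s\,e_i=s\quad\text{for }s\in\{e_0,e_1,\theta(D_{v_0}),\theta(D_{v_1})\},\ i=0,1.\tag{6}$$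

**Step 10: the context $\Theta$ and its constant frame.** We build the two-hole context that will play the role of $\vartheta$. Let $\Delta=D[D_{v_0},D_{v_1}]$, with two holes. As $\Phi(D_{v_i}[Z])=\Phi(Z)$, (Rep) gives
$$\theta(\Delta[\square,Z])=\theta(D_0D_{v_0})=e_0,\qquad\theta(\Delta[Z,\square])=\theta(D_1D_{v_1})=e_1.\tag{7}$$
Let
$$\Theta=D_{w_0}[\Delta],\qquad\Theta_L=\Theta[\Theta,\square],\qquad\Theta_R=\Theta[\square,\Theta].$$
Fix any frame $\alpha$ and put $\alpha_0=\alpha\cdot D_{w_0}$. By (6), $\theta(D_{w_0}D_{w_i})=e_0e_i=e_0$, so
$$\alpha_0\cdot D_{w_i}=\alpha\cdot D_{w_0}D_{w_i}=\alpha\cdot D_{w_0}=\alpha_0\qquad(i=0,1).$$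
By (C1) the frame of a hole of $\Delta$ does not change when the other hole is filled with $Z$. So, with (7), $\alpha_0\cdot_1\Delta=\alpha_0\cdot\Delta[\square,Z]=\alpha_0\cdot D_{w_0}=\alpha_0$ and $\alpha_0\cdot_2\Delta=\alpha_0\cdot\Delta[Z,\square]=\alpha_0\cdot D_{w_1}=\alpha_0$. Since also $\alpha_0\cdot D_{w_0}=\alpha_0$, both holes of $\Theta$ in frame $\alpha_0$ have frame $\alpha_0$; then the same holds for the three holes of $\Theta_L$ and of $\Theta_R$.

**Step 11: the hypotheses of Lemma 4.** Let $\vartheta=\delta_{\alpha_0}(\Theta)$, with the hole ports named $L,R$, and $\varphi=\beta_{\alpha_0}(Z)$. As all frames involved are $\alpha_0$, (C2) says that $\delta_{\alpha_0}(\Theta_L)=\vartheta_L$ and $\delta_{\alpha_0}(\Theta_R)=\vartheta_R$ in the notation of Section 7, and that closing a port with $\varphi$ corresponds to plugging $Z$ into that hole.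

For (H1): $\Phi(\Delta[Z,Z])=\Phi(D[D_{v_0}[Z],D_{v_1}[Z]])=\Phi(D[Z,Z])=\Phi(Z)$, so $\Phi(\Theta[Z,Z])=\Phi(D_{w_0}[Z])=\Phi(Z)$. In frame $\alpha_0$ this says that closing $L$ and $R$ of $\vartheta$ with $\varphi$ gives $\varphi$.

For (H2), note first that by (7) and (6)
$$\theta(\Theta[\square,Z])=e_0e_0=e_0,\qquad\theta(\Theta[Z,\square])=e_0e_1=e_0.\tag{8}$$
Now use (Rep) in each of the six cases.

* $\Theta_L[\square,\square,Z]=\big(D_{w_0}\,\Delta[\square,Z]\,D_{w_0}\big)[\Delta]$. The one-hole context in parentheses has $\theta=e_0e_0e_0=e_0$, so the device is that of $D_{w_0}[\Delta]=\Theta$.
* $\Theta_R[Z,\square,\square]=\big(D_{w_0}\,\Delta[Z,\square]\,D_{w_0}\big)[\Delta]$. Here $\theta=e_0e_1e_0=e_0$, so again the device is that of $\Theta$.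
* $\Theta_L[Z,\square,\square]$ and $\Theta_L[\square,Z,\square]$ are $D_{w_0}\big[D[D_{v_0}K,\,D_{v_1}]\big]$ with $K=\Theta[Z,\square]$, respectively $K=\Theta[\square,Z]$. By (8) and (6), $\theta(D_{v_0}K)=\theta(D_{v_0})e_0=\theta(D_{v_0})$, so the device is that of $D_{w_0}[D[D_{v_0},D_{v_1}]]=\Theta$.
* $\Theta_R[\square,Z,\square]$ and $\Theta_R[\square,\square,Z]$ are $D_{w_0}\big[D[D_{v_0},\,D_{v_1}K]\big]$ with $K=\Theta[Z,\square]$, respectively $K=\Theta[\square,Z]$, and $\theta(D_{v_1}K)=\theta(D_{v_1})e_0=\theta(D_{v_1})$.

In each case the two remaining holes, from left to right, become the two holes of $\Theta$. So (H2) holds. As $A$ is deterministic, $\vartheta$ is a partial map, and Lemma 4 gives, for every frame $\alpha$ and $\alpha_0=\alpha\cdot D_{w_0}$,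
$$\delta_{\alpha_0}(\Theta_L)=\delta_{\alpha_0}(\Theta_R).\tag{9}$$

## 11. The two indistinguishable units

**Step 12: end of the proof of Proposition 5.** We put the letters into the three holes. Let
$$T^+=D_{w_0}\big[\Theta_R[Z^1,Z^2,Z^3]\big],\qquad T^-=D_{w_0}\big[\Theta_L[Z^1,Z^2,Z^3]\big].$$
Both have class $z$, since $[Z^a]=z$. Let $\alpha$ be any frame and $\alpha_0=\alpha\cdot D_{w_0}$. All holes have frame $\alpha_0$, so $\beta_{\alpha_0}(\Theta_R[Z^1,Z^2,Z^3])$ and $\beta_{\alpha_0}(\Theta_L[Z^1,Z^2,Z^3])$ are obtained from the same device (9) by closing ports $1,2,3$ with the same maps $\beta_{\alpha_0}(Z^1),\beta_{\alpha_0}(Z^2),\beta_{\alpha_0}(Z^3)$. So they are equal, and $\beta_\alpha(T^+)=\beta_\alpha(T^-)$ by (C2) for $D_{w_0}$. Thus $\Phi(T^+)=\Phi(T^-)$.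

It remains to see the signs. Both trees are level-$(n+1)$ units over $\Sigma$, since all contexts used consist of $x$-nodes and gadgets $G(b)$ over level-$n$ units, and the root is an $x$-node. All gadgets have letter $b$ except three, which have letters $1,2,3$ from left to right; call them $\gamma_1,\gamma_2,\gamma_3$. Recall that the two holes of $D$ lie in the left and in the right subtree of its root. Each copy of $\Theta$ contains one distinguished copy of $D$, the outer one in $\Delta=D[D_{v_0},D_{v_1}]$. In $T^+$, of shape $(1,(2,3))$, the meet $y$ of $\gamma_2,\gamma_3$ is the root of this $D$ in the lower copy of $\Theta$, which lies in the right subtree of the root of the corresponding $D$ in the upper copy, while $\gamma_1$ lies in the left subtree. So $\gamma_1$ is not below $y$, and $T^+$ is positive by Lemma 3(a). In $T^-$, of shape $((1,2),3)$, the meet of $\gamma_2,\gamma_3$ is the root of that $D$ in the upper copy, and the meet of $\gamma_1,\gamma_2$ is the root of that $D$ in the lower copy, strictly below it. So $T^-$ is negative by Lemma 3(b). By Step 6, this proves Proposition 5. $\square$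

*Proof of the Theorem.* **Part 1.** We show that no number of pebbles lets a deterministic automaton recognize $L(\mathcal M)$. Let $A$ be a deterministic automaton with $n$ pebbles over $\Sigma$. Apply Proposition 5 with $\Gamma=\Sigma$ and the trivial context, to the initial state of $A$: the automaton accepts both or neither of a positive level-$(n+1)$ unit $T^+$ and a negative one $T^-$. (If several initial states are allowed, apply the proposition to each; the pair $T^+,T^-$ is the same for all of them.) By Lemma 1, $T^+\in L(\mathcal M)$ and $T^-\notin L(\mathcal M)$. So $A$ does not recognize $L(\mathcal M)$. Hence $L(\mathcal M)\notin\mathrm{DPA}_n$ for every $n$, that is, $L(\mathcal M)\notin\mathrm{DPA}$, although $L(\mathcal M)\in\mathrm{TWA}=\mathrm{PA}_0\subseteq\mathrm{PA}$. So $\mathrm{TWA}\not\subseteq\mathrm{DPA}$ and, as $\mathrm{DPA}\subseteq\mathrm{PA}$,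
$$\mathrm{DPA}\subsetneq\mathrm{PA}.$$

**Part 2.** We combine the two bounds. That $L_k\in\mathrm{TWA}\cap\mathrm{DPA}_k$ for $k\ge1$ is Proposition 2. For the lower bound take $n=k-1$ above: every language in $\mathrm{DPA}_{k-1}$ contains both or neither of a positive level-$k$ unit and a negative level-$k$ unit. So no language in $\mathrm{DPA}_{k-1}$ contains all positive level-$k$ units and no negative one, and in particular $L_k\notin\mathrm{DPA}_{k-1}$. $\blacksquare$
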